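# Mass one is critical: coagulation with kernel $s\hat s$ against constant fragmentation

## 1. Counting clusters points to mass one

Clusters of every size $s>0$ float around with density $c(s,t)$. Two clusters of sizes $s$ and $\hat s$ merge at rate $a(s,\hat s)=s\hat s$. A cluster of size $s$ breaks into pieces $\hat s$ and $s-\hat s$, all break points being equally likely, with rate $b=1$. Merging pushes mass to large sizes, breaking pushes it back. Which one wins?

The first guess is that the total mass decides, and that the threshold is exactly one. Write $m_k(t)=\int_0^\infty s^k c(s,t)\,ds$, so that $m_1$ is the total mass. For a function $\phi$ on $[0,\infty)$ put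
$$\Delta_\phi(s,\hat s)=\phi(s+\hat s)-\phi(s)-\phi(\hat s),\qquad \Gamma_\phi(s)=\int_0^s\big(\phi(s)-\phi(\hat s)-\phi(s-\hat s)\big)d\hat s=s\phi(s)-2\int_0^s\phi .$$
The model says, at least formally,
$$\frac{d}{dt}\int\phi\, c\,ds=\frac12\iint\Delta_\phi(s,\hat s)\,sc(s,t)\,\hat sc(\hat s,t)\,d\hat s\,ds-\frac12\int\Gamma_\phi(s)\,c(s,t)\,ds .$$
Let us insert the simplest functions by hand.

For $\phi(s)=s$ both $\Delta_\phi$ and $\Gamma_\phi$ vanish, so mass is formally conserved. But $s$ is unbounded, and mass may escape to infinite size in finite time. So conservation of mass is a requirement, and the question is when it can be met for all times.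

For $\phi\equiv1$ we count clusters: $\Delta_\phi=-1$, $\Gamma_\phi=-s$, so formally
$$\dot m_0=\tfrac12 m_1(1-m_1).$$
If $m_1$ is a constant $m>1$, then $m_0$ decreases at a constant rate and becomes negative in finite time. That is absurd, so mass cannot be conserved forever. If $m\le 1$ there is no such obstruction. This is the reason for the guess. It has an obvious gap: it says nothing when $m_0(0)=\infty$, for instance for $c_0(s)=me^{-s}/s$, which has mass $m$ and infinitely many small clusters.

For masses below one, the natural test is the second moment, which controls large sizes. For $\phi(s)=s^2$ we have $\Delta_\phi=2s\hat s$ and $\Gamma_\phi=s^3-\frac23s^3=\frac13s^3$. So, if all moments involved are finite and this $\phi$ may be used,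
$$\dot m_2=m_2^2-\tfrac16m_3 .$$
By Cauchy–Schwarz $m_2^2\le m_1m_3$, so $\dot m_2\le(m_1-\frac16)m_3$. This gives control for $m\le\frac16$, and there the approach stops. The trouble is not a wasteful inequality: if $c$ has mass $m>\frac16$ and lives on $[1,1+\varepsilon]$, then $m_2^2-\frac16m_3\ge m^2-\frac16(1+\varepsilon)^2m>0$ for small $\varepsilon$, so the second moment really wants to grow. Moreover a general datum of finite mass may have $m_2(0)=\infty$.

So the guess "critical mass one" passes the easy tests, and both easy arguments break down: the count when $m_0(0)=\infty$, the second moment when $m>\frac16$ or $m_2(0)=\infty$. We shall see that the guess is nevertheless right, for every datum of finite mass.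

## 2. Weak solutions and the two theorems

**Definition (test functions, data, solutions).** An admissible test function is a bounded Lipschitz function $\phi$ on $[0,\infty)$ with $\phi(0)=0$. An admissible datum is a measurable $c_0\ge0$ on $(0,\infty)$ with $m_1(0)=\int_0^\infty sc_0\,ds<\infty$. For $T\in(0,\infty]$, a solution on $[0,T)$ with datum $c_0$ is a family of nonnegative measurable functions $c(\cdot,t)$, $t\in[0,T)$, with $c(\cdot,0)=c_0$, with $\sup_{[0,\tau]}m_1<\infty$ for each $\tau<T$, with $t\mapsto\int\phi c\,ds$ continuous on $[0,T)$, and with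
$$\int\phi\,c(s,t)\,ds-\int\phi\,c_0\,ds=\int_0^t\Big[\frac12\iint\Delta_\phi\,sc(s,r)\,\hat sc(\hat s,r)\,d\hat s\,ds-\frac12\int\Gamma_\phi\,c(s,r)\,ds\Big]dr \tag{1}$$
for all admissible $\phi$ and all $t\in[0,T)$. It is global if $T=\infty$, and mass-conserving if $m_1(t)=m_1(0)$ for all $t\in[0,T)$. Two solutions coincide if for each $t$ they agree for a.e. $s$.

All integrals converge: $|\phi(s)|\le Cs$, $|\Delta_\phi|\le3\|\phi\|_\infty$, $|\Gamma_\phi(s)|\le3\|\phi\|_\infty s$. No moment other than $m_1$ is assumed finite. The equation is called the critical C-F.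

The following was posed as a conjecture in "Coagulation-Fragmentation equations with multiplicative coagulation kernel and constant fragmentation kernel" (http://helper.ipam.ucla.edu/publications/hjws3/hjws3_16289.pdf). Two known results accompany it. Banasiak–Lamb–Laurençot (2019): there is no global mass-conserving solution if $m_1(0)>1$ and $m_0(0)<\infty$. Laurençot (2019): mass-conserving solutions exist and are unique if $0<m_1(0)<\frac1{4\log2}$ and $c_0$ satisfies some further moment conditions. Neither is used below. Write $m=m_1(0)$.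

**Theorem A (the conjecture is true).**
1. If $0\le m\le1$, every admissible $c_0$ with mass $m$ has exactly one global mass-conserving solution.
2. If $1<m<\infty$, no admissible $c_0$ with mass $m$ has a global mass-conserving solution.

There is additional information, not needed for Theorem A. For $x>0$ put
$$G_0(x)=\int_0^\infty(e^{-sx}-1+sx)c_0\,ds,\qquad p_0=G_0'=\int_0^\infty s(1-e^{-sx})c_0\,ds,\qquad g_0=\frac{G_0}x,\qquad k_0=g_0-\tfrac12p_0,$$
and $F_0(x)=\int_0^\infty(1-e^{-sx})c_0\,ds=mx-G_0(x)$, which is finite because $1-e^{-sx}\le sx$. For $c_0=me^{-s}/s$ one finds $p_0=m\big(1-\frac1{1+x}\big)=\frac{mx}{1+x}$ and, integrating, $G_0=m(x-\ln(1+x))$.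

**Theorem B.** Let $m>0$.

(a) For any $m<\infty$ and $T\in(0,\infty]$, two mass-conserving solutions on $[0,T)$ with the same datum coincide. Every admissible $c_0$ has a unique maximal mass-conserving solution, on some $[0,T^*)$ with $T^*>0$, and $T^*=\infty$ if and only if $m\le1$.

(b) If $m<1$, then for all $\delta>0$, $t\ge0$: $\displaystyle\int_\delta^\infty sc(s,t)\,ds\le\frac{2m}{1-e^{-1}}\Big(1+\frac{\delta t}2\Big)^{-\frac{1-m}{2m+1}}$.

(c) If $m>1$, consider $P'=K-\frac12P$, $K'=K(P-1)$. There is exactly one $x_c>0$ such that the trajectory starting at $(p_0(x_c),k_0(x_c))$ converges to $(1,\frac12)$ while staying in $\{0<K<P/2\}$. With this trajectory,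
$$T^*=x_c\int_0^\infty\exp\Big(-\int_0^\tau\big(P(r)+\tfrac12\big)dr\Big)d\tau\in\Big(\frac{2x_c}{2m+1},\frac{2x_c}3\Big).$$
Moreover $\liminf_{t\uparrow T^*}\int_M^\infty sc\,ds\ge1$ for every $M>0$, and $\lim_{M\to\infty}\limsup_{t\uparrow T^*}\int_M^\infty sc\,ds=1$.

If $m=0$, a mass-conserving solution has $m_1(t)=0$, so $c\equiv0$ is the only one, and Theorem A holds. From now on $0<m<\infty$.

## 3. The Bernstein transform turns the weak formulation into a first-order equation

**Definition (transforms).** For a mass-conserving solution $c$ on $[0,T)$ and $x>0$ put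
$$F(x,t)=\int(1-e^{-sx})c\,ds,\qquad G=mx-F=\int(e^{-sx}-1+sx)c\,ds,\qquad p=G_x=\int s(1-e^{-sx})c\,ds .$$

$F$ is the Bernstein transform. Think of $x$ as an inverse size: $p(x,t)$ is roughly the mass in clusters of size at least $1/x$, and escape of mass to infinity is read off at $x\to0$. Both kernels were chosen kindly: the transform closes.

**Computation.** With $\psi(s)=e^{-sx}-1+sx$,
$$\Delta_\psi(s,\hat s)=e^{-(s+\hat s)x}-e^{-sx}-e^{-\hat sx}+1=(1-e^{-sx})(1-e^{-\hat sx}).$$
Since $\int_0^s\psi=\frac1x(1-e^{-sx})-s+\frac12s^2x$,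
$$\Gamma_\psi(s)=s\psi(s)-2\int_0^s\psi=s+se^{-sx}-\tfrac2x(1-e^{-sx}),\qquad -\tfrac12\Gamma_\psi(s)=\tfrac12s(1-e^{-sx})-\tfrac1x\psi(s). \tag{2}$$
The last identity is checked by expanding: both sides equal $-\frac s2-\frac s2e^{-sx}+\frac1x(1-e^{-sx})$. The admissible function $1-e^{-sx}=sx-\psi(s)$ gives the opposite signs, because $s\mapsto sx$ contributes $0$ to $\Delta$ and to $\Gamma$.

**Lemma 1.** (a) $G,p,p_x$ are continuous on $(0,\infty)\times[0,T)$, $G$ and $p$ are $C^1$ there, and
$$G_t=\tfrac12p^2+\tfrac12p-\frac Gx,\qquad p_t=pp_x+\tfrac12p_x-\frac px+\frac G{x^2}. \tag{3}$$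
(b) For each $t$, $p$ is strictly increasing in $x$, $p(0+,t)=0$, and
$$0<\tfrac12p<\frac Gx<p<m. \tag{4}$$

**Proof.** (a) The functions $1-e^{-sx}$, $se^{-sx}$, $s^2e^{-sx}$ of $s$ are admissible, so $F,F_x,F_{xx}$ are continuous in $t$ for fixed $x$. Since $se^{-sx}\le\frac1{ex}$ and $s^2e^{-sx}\le\frac4{e^2x^2}$, we have $|F_x|\le m$, $|F_{xx}|\le\frac m{ex}$, $|F_{xxx}|\le\frac{4m}{e^2x^2}$. Hence $F,F_x,F_{xx}$ are locally Lipschitz in $x$, uniformly in $t$, and therefore jointly continuous. So are $G=mx-F$, $p=m-F_x$, $p_x=-F_{xx}$. Now (1) with $\phi=1-e^{-sx}$, together with (2) and $m_1(t)=m$, gives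
$$G(x,t)=G_0(x)+\int_0^t\big(\tfrac12p^2+\tfrac12p-G/x\big)dr .$$
The integrand and its $x$-derivative are jointly continuous. So the first equation of (3) holds, and differentiating in $x$ under the integral gives the second. All first derivatives of $G$ and $p$ are continuous.

(b) As $c(\cdot,t)\neq0$, we have $m-p=\int se^{-sx}c\,ds>0$, $p_x=\int s^2e^{-sx}c\,ds>0$ and $p_{xx}=-\int s^3e^{-sx}c\,ds<0$. Dominated convergence gives $p(0+,t)=0$. By strict concavity and monotonicity, $\frac yxp(x)<p(y)<p(x)$ for $0<y<x$. Since $0\le G\le mx$, $G(0+)=0$ and $G(x)=\int_0^xp$, which lies strictly between $\frac12xp(x)$ and $xp(x)$. $\square$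

Part (b) uses only $c\ge0$ and $0<m<\infty$, so it holds for $p_0,G_0$ too.

**Lemma 2 (uniqueness, any mass).** Two mass-conserving solutions on $[0,T)$ with the same datum coincide.

**Proof.** Let $D=G^1-G^2$. Subtracting the two equations for $G$,
$$D_t=\beta D_x-\frac Dx,\qquad\beta=\tfrac12(p^1+p^2+1)\in[\tfrac12,m+\tfrac12],$$
and $\beta$ is $C^1$. Given $(x,t)$, solve $X'(r)=-\beta(X(r),r)$, $X(t)=x$, backwards to $r=0$. Backwards in time $X$ increases and stays in $[x,x+(m+\frac12)t]$, so it exists on $[0,t]$. Along it $\frac d{dr}D(X(r),r)=D_t-\beta D_x=-D/X$, hence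
$$D(x,t)=D(X(0),0)\,e^{-\int_0^tdr/X}=0 .$$
So $F^1=F^2$ and $F^1_x=F^2_x$: the Laplace transforms $\int se^{-sx}c^i\,ds$ of the finite measures $sc^i(s,t)\,ds$ agree. By uniqueness of Laplace transforms, $c^1(\cdot,t)=c^2(\cdot,t)$ a.e. $\square$

**Remark (counting made rigorous, and where it stops).** By (3), $F(x,t)=F_0(x)-\int_0^t(\frac12p^2+\frac12p-\frac Gx)\,dr$. Let $x\to\infty$. Then $p\to m$, and $\frac Gx=m-\frac Fx\to m$ because $\frac1x(1-e^{-sx})\le s$ tends to $0$. The integrand is bounded, so it contributes $\frac12m(m-1)t$, while $F(x,t)\uparrow m_0(t)$ by monotone convergence. Thus $m_0(t)=m_0(0)-\frac12m(m-1)t$. If $m>1$ and $m_0(0)<\infty$, then no mass-conserving solution lives beyond time $\frac{2m_0(0)}{m(m-1)}$. If $m_0(0)=\infty$, the identity reads $\infty=\infty$. The way out will be not to send $x$ to infinity, but to start at a large finite $x$ and follow the equation inward.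

**Example (stationary profiles).** A time-independent mass-conserving solution satisfies $\frac12p^2+\frac12p=G/x$. Letting $x\to\infty$ gives $\frac12m^2+\frac12m=m$, so $m=1$. On the level of (3) such profiles exist: for $C>0$ let $p(x)\in(0,1)$ be defined by
$$\frac p{(1-p)^3}=Cx .$$
Taking logarithms and differentiating, $xp'=\frac{p(1-p)}{1+2p}$. Put $G=x\cdot\frac12p(1+p)$; then $G'=\frac12p(1+p)+(p+\frac12)xp'=\frac12p(1+p)+\frac12p(1-p)=p$, as it must be. (We do not claim here that $p$ comes from a density $c$; we use it only as a solution of (3).) Mass one is singled out again, and these profiles will guide the existence proof.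

## 4. Characteristics and a planar autonomous system

Equation (3) is first order in $x$. We follow its characteristics, which run towards $x=0$.

Let $c$ be a mass-conserving solution on $[0,T)$ and $x_0>0$. Let $X'=-(p(X,t)+\frac12)$, $X(0)=x_0$. As $p$ is $C^1$ and $-(m+\frac12)\le X'\le-\frac12$, there is a unique solution, which ends only at $t=T$ or when $X\to0$. Distinct characteristics do not cross, by uniqueness for the ODE. Put
$$P=p(X,t),\qquad\gamma=\frac{G(X,t)}X,\qquad K=\gamma-\tfrac12P,\qquad d\tau=\frac{dt}X,\quad\tau=0\text{ at }t=0 .$$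
From (3),
$$\frac{dP}{dt}=p_t-(p+\tfrac12)p_x=\frac{\gamma-P}X,\qquad\frac d{dt}G(X,t)=G_t-(p+\tfrac12)p=-\tfrac12P^2-\gamma,$$
and therefore
$$\frac{d\gamma}{dt}=\frac{-\frac12P^2-\gamma+\gamma(P+\frac12)}X=\frac{-\frac12P^2+\gamma P-\frac12\gamma}X .$$
The factor $\frac1X$ is common, which is why we use the time $\tau$. Then $\frac{dK}{d\tau}=-\frac12P^2+\gamma P-\frac12\gamma-\frac12(\gamma-P)=(\gamma-\frac12P)(P-1)$, and so
$$\frac{dP}{d\tau}=K-\tfrac12P,\qquad\frac{dK}{d\tau}=K(P-1),\qquad\frac{dX}{d\tau}=-(P+\tfrac12)X,\qquad\frac{dt}{d\tau}=X, \tag{5}$$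
$$\frac{d\gamma}{d\tau}=\tfrac12\gamma(\gamma-1)-\tfrac12(P-\gamma)^2. \tag{6}$$
The pair $(P,K)$ solves an autonomous system by itself. By (4), as long as the solution exists, $(P,K)$ stays in
$$\Omega=\{0<K<P/2\},\qquad\text{i.e. }\tfrac12P<\gamma<P .$$
Since $P<m$,
$$\ln\frac{x_0}X\le(m+\tfrac12)\tau. \tag{7}$$
If $T=\infty$, then $X$ reaches $0$ at some time $\le2x_0$, and by (7) $\tau\to\infty$ there. This gives the key fact: for a global mass-conserving solution, the trajectory of (5) from $(p_0(x_0),k_0(x_0))$ stays in $\Omega$ for all $\tau\ge0$, for every $x_0>0$.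

**Example.** For the stationary profiles, $\gamma=\frac12P^2+\frac12P$, that is $K=\frac12P^2$. This parabola is indeed invariant: on it $P'=\frac12P(P-1)$ and $(\frac12P^2)'=PP'=\frac12P^2(P-1)=K(P-1)$. It joins the equilibria $(1,\frac12)$ and $(0,0)$ and lies in $\Omega$ exactly for $0<P<1$.

## 5. No global solution above mass one

In (6) the first term pushes $\gamma$ up once $\gamma>1$, and only the gap $P-\gamma$ can hold it back. For large $x_0$ both $\gamma$ and $P$ start near $m$, so the gap is small. Since $P$ decreases, the gap stays small.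

**Lemma 3.** Let $m>1$. For all sufficiently large $x_0$, the trajectory of $P'=K-\frac12P$, $K'=K(P-1)$ from $(p_0(x_0),k_0(x_0))\in\Omega$ does not stay in $\Omega$ for all $\tau\ge0$.

**Proof.** We have $g_0(x)=m-F_0(x)/x\to m$ as $x\to\infty$, by dominated convergence with $\frac1x(1-e^{-sx})\le s$. As $m(m-1)>0$, for all large $x_0$ the number $\gamma_0:=g_0(x_0)$ satisfies $\gamma_0>1$ and $(m-\gamma_0)^2<\gamma_0(\gamma_0-1)$. Fix such an $x_0$ and suppose the trajectory stays in $\Omega$. With $\gamma=K+\frac12P$, (6) holds and $P'=\gamma-P<0$, so $\gamma<P\le p_0(x_0)<m$. Whenever $\gamma\ge\gamma_0$, we have $0\le P-\gamma\le m-\gamma_0$. Since $\gamma(\gamma-1)$ is increasing for $\gamma\ge1$,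
$$\gamma'\ge\tfrac12\big[\gamma_0(\gamma_0-1)-(m-\gamma_0)^2\big]=:\delta>0 .$$
As $\gamma(0)=\gamma_0$, the condition $\gamma\ge\gamma_0$ persists, and $\gamma\ge\gamma_0+\delta\tau$ for all $\tau\ge0$. This contradicts $\gamma<m$. $\square$

**Proof of Theorem A(2).** If $m>1$ and a global mass-conserving solution existed, then by Section 4 its characteristic from a large $x_0$ would give a trajectory that stays in $\Omega$ for all $\tau\ge0$, against Lemma 3. $\square$

**Example.** Take $c_0=2e^{-s}/s$, so $m=2$ and $m_0(0)=\infty$: the count was silent here. The condition $(2-\gamma_0)^2<\gamma_0(\gamma_0-1)$ simplifies to $\gamma_0>\frac43$, and $g_0(x)=2\big(1-\frac{\ln(1+x)}x\big)$. At $x_0=6$ we have $\ln7<2$ because $7<e^2$, so $g_0(6)>2(1-\frac13)=\frac43$. The characteristic from $x_0=6$ already rules out a global mass-conserving solution.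

## 6. A barrier that keeps mass from infinity

For existence we shall solve truncated problems with solutions $c^n$ and pass to the limit. Mass survives in the limit if $\int_{1/x}^\infty sc^n\,ds\to0$ as $x\to0$, uniformly in $n$. This tail is at most $e\,G^n(x,t)/x$, as we check below. The truncated transforms will satisfy
$$G^n_t\le\tfrac12(G^n_x)^2+\tfrac12G^n_x-\frac{G^n}x .$$
So we look for a time-independent barrier $W(x)=x\,w(x)$ above $G_0$ for which $q=W'$ satisfies $\frac12q^2+\frac12q\le w$. It must satisfy $w(0+)=0$, or it says nothing about the tail.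

The first attempt is $w$ constant. Then $q=w$, and the inequality holds exactly for $w\in[0,1]$; but $w(0+)\neq0$.

The second attempt is a stationary profile, $w=\frac12p(1+p)$ with $p/(1-p)^3=Cx$. It gives equality, and $w(0+)=0$. However $p\le Cx$, so $w\le p\le Cx$, whereas
$$\frac{g_0(x)}x=\int s^2\,h(sx)\,c_0\,ds,\qquad h(u)=\frac{e^{-u}-1+u}{u^2}=\int_0^1(1-\theta)e^{-\theta u}\,d\theta ,$$
increases to $\frac12m_2(0)$ as $x\downarrow0$. If $m_2(0)=\infty$, no stationary profile lies above $g_0$ near $0$. This is the exact point of failure: the barrier must be allowed to vanish arbitrarily slowly at $0$.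

To see how much freedom there is, use the logarithmic variable $y=\ln x$ and the logit $\ln\frac w{1-w}$. For the stationary profile $xw'=(p+\frac12)xp'=\frac12p(1-p)$ and $w(1-w)=\frac14p(1+p)(1-p)(2+p)$, so the logit has slope
$$\frac{xw'}{w(1-w)}=\frac2{(1+p)(2+p)},$$
which decreases from $1$ to $\frac13$ as $p$ goes from $0$ to $1$. A smaller slope makes $q=w+xw'$ smaller for the same $w$, which only helps. So any function whose logit has slope between $0$ and $\frac13$ should be a barrier, and such slopes may be as small as we please.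

**Lemma 4 (barrier).** Let $R>0$ with $g_0(R)<1$. There is $w\in C^1((0,\infty))$ with $0<w<1$, $w(0+)=0$, $w\ge g_0$ on $(0,R]$ and $0\le xw'\le\frac13w(1-w)$. For every such $w$, $W=xw$ and $q=W'=w+xw'$ satisfy
$$\tfrac12q^2+\tfrac12q-\frac Wx\le0,\qquad0\le q\le1. \tag{8}$$

**Proof.** **Inequality (8).** Let $z=1-w\in(0,1)$. Then $0\le q\le w(1+\frac z3)$, and
$$q^2+q\le w\big[(1-z)(1+\tfrac z3)^2+1+\tfrac z3\big]=w\big[2-\tfrac59z^2-\tfrac19z^3\big]\le2w,$$
because $(1-z)(1+\frac23z+\frac19z^2)=1-\frac13z-\frac59z^2-\frac19z^3$. The number $\frac13$ is just what cancels the linear term. So $\frac12q^2+\frac12q\le w=W/x$. Also $q^2+q<2$, whence $q\le1$.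

**Construction.** We raise the logit of $g_0$ to a function with slope at most $\frac13$, and smooth it. Put $Y=\ln R$, $\ell(y)=\ln\frac{g_0(e^y)}{1-g_0(e^y)}$ for $y\le Y$ and $\ell(y)=\ell(Y)$ for $y>Y$. As $G_0$ is convex with $G_0(0+)=0$, $g_0=G_0/x$ is nondecreasing, so $0<g_0\le g_0(R)<1$ on $(0,R]$; and $g_0(0+)=0$ because $g_0<p_0\to0$. Thus $\ell$ is continuous, nondecreasing, bounded above by $\ell(Y)$, and $\ell(-\infty)=-\infty$. Let
$$L_0(y)=\sup_{h\ge0}\big[\ell(y+h)-\tfrac h3\big]\ge\ell(y).$$
It is finite, nondecreasing because $\ell$ is, and for $k\ge0$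
$$L_0(y+k)=\tfrac k3+\sup_{h\ge k}\big[\ell(y+h)-\tfrac h3\big]\le L_0(y)+\tfrac k3 .$$
In particular $L_0$ is continuous. For $y<0$ split the supremum at $h=|y|/2$. For $h\le|y|/2$ the bracket is at most $\ell(y/2)$, and for $h\ge|y|/2$ it is at most $\ell(Y)-|y|/6$. So $L_0(y)\le\max\{\ell(y/2),\ell(Y)-|y|/6\}\to-\infty$ as $y\to-\infty$.

Let $L(y)=\int_y^{y+1}L_0$. By monotonicity $L\ge L_0\ge\ell$ and $L(y)\le L_0(y+1)\to-\infty$ as $y\to-\infty$. Also $L\in C^1$ with $L'(y)=L_0(y+1)-L_0(y)\in[0,\frac13]$. Put $w(x)=(1+e^{-L(\ln x)})^{-1}$. Then $xw'=w(1-w)L'(\ln x)$, and all claims follow; $w\ge g_0$ on $(0,R]$ because $L\ge\ell$ and the logit is increasing. $\square$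

## 7. Existence by truncation and weak compactness

**Proposition 5.** Let $c_0$ have mass $m\in(0,\infty)$, let $R>0$ with $g_0(R)<1$, and put $v=1+\frac m2$. Then there is a mass-conserving solution with datum $c_0$ on $[0,R/v)$.

By Lemma 2, solutions on different intervals agree on the common part. So it suffices to construct, for each $T<R/v$, a mass-conserving solution on $[0,T]$. Fix $T$.

**Step 1: truncated problems.** The purpose is to have honest solutions with bounded sizes, conserved mass and the right weak form. Let $X_n=L^1((0,n);s\,ds)$ with norm $\|c\|=\int_0^ns|c|\,ds$, and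
$$A_n(c)(s)=\tfrac12\int_0^s(s-\hat s)\hat s\,c(s-\hat s)c(\hat s)\,d\hat s-sc(s)\int_0^{n-s}\hat sc(\hat s)\,d\hat s+\int_s^nc(\hat s)\,d\hat s-\tfrac12sc(s).$$
The quadratic part comes from a bounded bilinear map: the gain is bounded by $\frac12\iint_{s+\hat s<n}(s+\hat s)\,s|c(s)|\,\hat s|d(\hat s)|\,d\hat s\,ds\le\frac n2\|c\|\|d\|$, the loss by $n\|c\|\|d\|$. In the linear part the gain is bounded by $\int_0^ns\int_s^n|c(\hat s)|\,d\hat s\,ds=\int_0^n\frac{\hat s^2}2|c(\hat s)|\,d\hat s\le\frac n2\|c\|$ and the loss by $\frac n2\|c\|$. So $A_n$ is Lipschitz and bounded on bounded sets.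

If $c\ge0$ and $\|c\|\le M$, the two loss terms are at most $\lambda c$ with $\lambda=nM+\frac n2$, so $A_n(c)+\lambda c\ge0$. Given $0\le c(0)\ne0$ in $X_n$, put $M=2\|c(0)\|$ and consider
$$c(t)=e^{-\lambda t}c(0)+\int_0^te^{-\lambda(t-r)}\big(A_n(c(r))+\lambda c(r)\big)dr$$
on the complete metric space $C([0,t_0];\{c\ge0,\|c\|\le M\})$. The right-hand side is nonnegative, its norm is at most $\|c(0)\|+t_0(\frac{3n}2M^2+nM+\lambda M)$, and it is Lipschitz with constant $t_0(3nM+n+\lambda)$. For $t_0$ small, depending only on $n$ and $\|c(0)\|$, the map preserves the space and is a contraction. Its fixed point is a nonnegative $C^1$ solution of $c'=A_n(c)$ on $[0,t_0]$.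

By Fubini, for measurable $\varphi$ with $|\varphi(s)|\le Cs$ on $(0,n)$ and $0\le c\in X_n$,
$$\int\varphi A_n(c)\,ds=\tfrac12\iint_{s+\hat s<n}\Delta_\varphi(s,\hat s)\,sc(s)\,\hat sc(\hat s)\,d\hat s\,ds-\tfrac12\int\Gamma_\varphi(s)\,c(s)\,ds. \tag{9}$$
Indeed the coagulation loss $-\int\varphi(s)sc(s)\int_0^{n-s}\hat sc(\hat s)\,d\hat s\,ds$ is symmetrized, and the fragmentation gain is $\int\varphi(s)\int_s^nc(\hat s)\,d\hat s\,ds=\int c(s)\int_0^s\varphi\,d\hat s\,ds$. For $\varphi(s)=s$ the right-hand side is $0$, so $\|c(t)\|=\|c(0)\|$, and the construction can be repeated forever with the same step $t_0$. We obtain a nonnegative $c^n\in C^1([0,\infty);X_n)$ with $c^n(0)=c_0\mathbf 1_{(0,n)}$ and constant mass $m^n=\int_0^nsc_0\,ds\le m$ (take $c^n\equiv0$ if $m^n=0$). Extend $c^n$ by $0$ to $s\ge n$.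

**Step 2: a differential inequality for the truncated transforms.** Let $G^n=\int(e^{-sx}-1+sx)c^n\,ds$ and $p^n=G^n_x=\int s(1-e^{-sx})c^n\,ds\in[0,m]$. On $(0,n)$ the functions $\frac1s(e^{-sx}-1+sx)$ and $1-e^{-sx}$ of $s$ depend on $x$ with Lipschitz constants $1$ and $n$, uniformly in $s$. As $c^n\in C^1([0,\infty);X_n)$, the functions $G^n$, $p^n$, $G^n_t$ are jointly continuous, so $G^n$ is $C^1$. By (9) with $\varphi=\psi$ and (2), dropping the restriction $s+\hat s<n$ only adds the nonnegative quantity $(1-e^{-sx})(1-e^{-\hat sx})$ to the integrand. Hence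
$$G^n_t\le\tfrac12(p^n)^2+\tfrac12p^n-\frac{G^n}x,\qquad G^n(\cdot,0)\le G_0. \tag{10}$$

**Step 3: comparison with the barrier.** The purpose is a bound on $G^n/x$ that vanishes as $x\to0$. Take $w,W,q$ from Lemma 4 and let $D=G^n-W\in C^1$. Subtracting (8) from (10),
$$D_t\le\beta D_x-\frac Dx,\qquad\beta=\tfrac12(p^n+q+1)\in[\tfrac12,v],$$
with $\beta$ continuous. Let $x>0$, $t\ge0$, $x+vt\le R$. Solve $X'=-\beta(X,r)$, $X(t)=x$, backwards on $[0,t]$. A solution exists by Peano's theorem, since $\beta$ is continuous and bounded and $X$ stays in $[x,x+vt]$. Then $\frac d{dr}D(X(r),r)=D_t-\beta D_x\le-D/X$, so $r\mapsto D(X(r),r)\,e^{\int_0^rd\rho/X}$ is nonincreasing. As $X(0)\le R$ and $w\ge g_0$ on $(0,R]$, $D(X(0),0)\le G_0(X(0))-W(X(0))\le0$, and so $D(x,t)\le0$. With $r_0=R-vT>0$ this gives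
$$G^n(x,t)\le x\,w(x)\qquad(0<x\le r_0,\ 0\le t\le T,\ n\ge1). \tag{11}$$
The function $u\mapsto\frac1u(e^{-u}-1+u)$ is the mean of the increasing function $1-e^{-u'}$ over $u'\in[0,u]$, hence increasing, with value $e^{-1}$ at $u=1$. So $e^{-sx}-1+sx\ge e^{-1}sx$ for $s\ge1/x$, and
$$\int_{1/x}^\infty sc^n(s,t)\,ds\le\frac{e\,G^n(x,t)}x\le e\,w(x)\to0\quad(x\to0),\text{ uniformly in }n\ge1,\ t\in[0,T]. \tag{12}$$

**Step 4: no concentration.** We need a limit that is a function and not a measure, so we show uniform integrability. For $M,\delta>0$ let $\eta^n(t)=\sup\{\int_Esc^n(s,t)\,ds:E\subset(0,M)\text{ measurable},|E|\le\delta\}$. It is continuous, since $|\eta^n(t)-\eta^n(t')|\le\|c^n(t)-c^n(t')\|$. Use (9) with $\varphi=s\mathbf 1_E$ for such an $E$. Discarding the negative terms, the coagulation part is at most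
$$\tfrac12\iint(s+\hat s)\mathbf 1_E(s+\hat s)\,sc^n(s)\,\hat sc^n(\hat s)\,ds\,d\hat s\le\frac M2\int\hat sc^n(\hat s)\int_{(E-\hat s)\cap(0,M)}sc^n(s)\,ds\,d\hat s\le\frac{Mm}2\eta^n,$$
because $E\subset(0,M)$ and $|E-\hat s|=|E|\le\delta$. The fragmentation part is
$$-\tfrac12\int s\varphi c^n\,ds+\int c^n(s)\int_0^s\varphi\,d\hat s\,ds\le\int c^n(s)\int_{E\cap(0,s)}\hat s\,d\hat s\,ds\le\int c^n(s)\,s|E|\,ds\le m\delta .$$
Integrate in time and take the supremum over $E$:
$$\eta^n(t)\le\eta_0(\delta)+mT\delta+\frac{Mm}2\int_0^t\eta^n\,dr,\qquad\eta_0(\delta)=\sup_{|E|\le\delta}\int_Esc_0\,ds .$$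
Gronwall gives $\eta^n(t)\le(\eta_0(\delta)+mT\delta)e^{MmT/2}$ on $[0,T]$. This tends to $0$ as $\delta\to0$ for fixed $M$, uniformly in $n,t$, since $sc_0\in L^1$.

Recall the Dunford–Pettis theorem: a bounded subset of $L^1(0,\infty)$ is relatively weakly compact if and only if $\int_E|f|$ is uniformly small for $|E|$ small and $\int_M^\infty|f|$ is uniformly small for $M$ large. Here the tails are small by (12). For a general $E$ with $|E|\le\delta$, split it into $E\cap(0,M)$ and the rest. So $\{sc^n(\cdot,t):n\ge1,t\in[0,T]\}$ is relatively weakly compact in $L^1(0,\infty)$. Moreover, using the estimate on $\eta^n$ for the set $(0,1/M)$ and (12) for $(M,\infty)$,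
$$\sup_{n,\,t\le T}\int_{(0,1/M)\cup(M,\infty)}sc^n\,ds\to0\quad\text{as }M\to\infty. \tag{13}$$

**Step 5: a limit for every time.** For admissible $\varphi$, (9) gives $|\frac d{dt}\int\varphi c^n|\le\frac32\|\varphi\|_\infty(m^2+m)$. By a diagonal argument a subsequence (not relabelled) of $sc^n(\cdot,t)$ converges weakly in $L^1$ for all rational $t\in[0,T]$. For $\chi\in C_c^\infty(0,\infty)$ the function $\varphi=s\chi$ is admissible, so $t\mapsto\int\chi\,sc^n(s,t)\,ds$ is Lipschitz uniformly in $n$. As it converges at rational $t$, it converges for all $t\in[0,T]$. A weak limit point of $sc^n(\cdot,t)$ is determined by its integrals against $C_c^\infty(0,\infty)$. With weak compactness, $sc^n(\cdot,t)\rightharpoonup sc(\cdot,t)$ weakly in $L^1(0,\infty)$ for every $t\in[0,T]$, with $c\ge0$ and $c(\cdot,0)=c_0$. Testing with the constant $1\in L^\infty$,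
$$\int sc(s,t)\,ds=\lim m^n=m .$$
This is where the barrier pays: mass is conserved.

**Step 6: the quadratic term.** Weak convergence does not pass to products automatically, but it does here, because the product is of tensor type. Let $\Theta$ be bounded and continuous on $(0,\infty)^2$ and write $\mu_n=sc^n(s,t)\,ds$, $\mu=sc(s,t)\,ds$. We claim $\iint\Theta\,d\mu_nd\mu_n\to\iint\Theta\,d\mu d\mu$. Let $I=[1/M,M]$. The complement of $I^2$ contributes at most $2m\|\Theta\|_\infty\sup_n\mu_n(I^c)$, which by (13) is small for $M$ large; the same bound holds for $\mu$, since $\mu(I^c)=\lim\mu_n(I^c)$. On $I^2$, $\Theta$ is by Stone–Weierstrass a uniform limit of finite sums $\sum f_i(s)h_i(\hat s)$ with $f_i,h_i$ continuous, and $\int_If_i\,d\mu_n\to\int_If_i\,d\mu$ by weak convergence, likewise for $h_i$.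

**Step 7: the limit equation.** Let $\varphi$ be admissible. Since $\varphi(s)/s$ and $\Gamma_\varphi(s)/s$ are bounded, $\int\varphi c^n$ and the fragmentation term converge for each $t$. In the coagulation term, $\{s+\hat s\ge n\}$ lies in $\{s\ge\frac n2\}\cup\{\hat s\ge\frac n2\}$, so replacing the domain $s+\hat s<n$ by $(0,\infty)^2$ costs at most $\frac32\|\varphi\|_\infty\cdot2m\int_{n/2}^\infty sc^n\,ds\to0$ by (12). The rest converges by Step 6 with $\Theta=\Delta_\varphi$. Hence for each $t$ the right-hand side of (9) for $c^n(t)$ converges to the bracket in (1) for $c$. This limit is measurable in $t$, being a pointwise limit of continuous functions, and everything is bounded uniformly in $n,t$. Integrating $\frac d{dt}\int\varphi c^n$ over $[0,t]$ and using dominated convergence yields (1) on $[0,T]$. Continuity of $t\mapsto\int\varphi c$ follows from (1). This proves Proposition 5. $\square$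

**Proof of Theorem A(1).** Let $0<m\le1$. For every $R>0$, $g_0(R)=m-F_0(R)/R<m\le1$. So Proposition 5 gives mass-conserving solutions on $[0,R/v)$ for every $R$, with the same $v$. By Lemma 2 they agree on common intervals, hence define a global mass-conserving solution, and it is unique by Lemma 2. With the case $m=0$ and Section 5, Theorem A is proved. $\square$

**Proof of Theorem B(a).** Uniqueness is Lemma 2. As $g_0(0+)=0$, Proposition 5 applies with some $R>0$, so $T^*>0$. By uniqueness the union of all mass-conserving solutions with datum $c_0$ is the maximal one. By Theorem A, $T^*=\infty$ if and only if $m\le1$. $\square$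

## 8. Below mass one: decay of the mass above a fixed size

**Proof of Theorem B(b).** Let $m<1$. Follow the characteristic through $(x,t)$ back to its starting point $x_0$ at time $0$. Its speed is at least $\frac12$, so $x_0\ge x+\frac t2$. By (6) and $\gamma<m$, $\frac{d\gamma}{d\tau}\le\frac12\gamma(\gamma-1)\le-\frac12(1-m)\gamma$, while $\gamma<m$ at $\tau=0$ and $P<2\gamma$ by (4). Finally (7) says $\tau\ge\frac2{2m+1}\ln\frac{x_0}x$. Hence
$$p(x,t)=P\le2\gamma\le2me^{-(1-m)\tau/2}\le2m\Big(\frac x{x_0}\Big)^{\frac{1-m}{2m+1}}\le2m\Big(\frac x{x+t/2}\Big)^{\frac{1-m}{2m+1}} .$$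
Take $x=1/\delta$. For $s\ge\delta$ we have $1-e^{-s/\delta}\ge1-e^{-1}$, so $p(1/\delta,t)\ge(1-e^{-1})\int_\delta^\infty sc\,ds$, and the claim follows. $\square$

## 9. Above mass one: the trajectory into $(1,\frac12)$ and the lifetime

We prove Theorem B(c). Let $m>1$. A characteristic with trajectory in $\Omega$ ending at $(0,0)$ is harmless; one whose trajectory leaves $\Omega$ must be cut off by the end of the solution. The lifetime is set by the single borderline trajectory that runs into $(1,\frac12)$.

**Step 1: the phase plane.** We sort points of $\Omega$ by the fate of their trajectories under $P'=K-\frac12P$, $K'=K(P-1)$. Always $K>0$. While in $\Omega$, $P$ is strictly decreasing and $0<K<P/2$. So the trajectory stays bounded, and it can leave $\Omega$ only through $K=P/2$. At the first such time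
$$0\le(K-\tfrac12P)'=K(P-1)-\tfrac12(K-\tfrac12P)=K(P-1),$$
so $P\ge1$. If $P=1$, the point is the equilibrium $(1,\frac12)$, which is not reached in finite time. So $P>1$, and the trajectory crosses strictly into $\{K>P/2\}$. Let $E\subset\Omega$ be the set of points whose trajectory leaves $\Omega$. By the strict crossing and continuous dependence, $E$ is open.

A trajectory that stays in $\Omega$ is bounded and global, with $P$ decreasing to some $P_\infty\ge0$. Its $\omega$-limit set (the set of limits along sequences $\tau_j\to\infty$) is nonempty, invariant and contained in $\{P=P_\infty\}$. On it $P'=0$, so $K=\frac12P_\infty$; then $K'=0$, so $K(P_\infty-1)=0$. Hence it is one of the equilibria $(0,0)$, $(1,\frac12)$, and the trajectory converges to it. Let $B$ and $\Sigma$ be the corresponding sets of starting points, so that $\Omega=E\cup B\cup\Sigma$, disjointly.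

If a trajectory reaches $\{P<1\}$ while remaining in $\Omega$, it cannot leave $\Omega$ afterwards, since leaving requires $P>1$ and $P$ decreases. So it converges to $(0,0)$. Thus $B$ consists exactly of the points whose trajectory reaches $\{P<1\}$ while remaining in $\Omega$, and therefore $B$ is open. On $\Sigma$-trajectories $P$ decreases strictly to $1$, so $P>1$ always.

**Step 2: the point $x_c$.** Let $z(x)=(p_0(x),k_0(x))$, which is continuous and lies in $\Omega$ by (4). Both components are strictly increasing. For $p_0$ this is Lemma 1(b). For $k_0$,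
$$x^2k_0'=xp_0-G_0-\tfrac12x^2p_0',$$
which tends to $0$ as $x\to0$, since $x^2p_0'=x\int s\,(sx)e^{-sx}c_0\,ds\le xm/e$. Its derivative is $-\frac12x^2p_0''>0$. So $k_0'>0$.

For small $x$, $p_0(x)<1$ and so $z(x)\in B$. For large $x$, $z(x)\in E$ by Lemma 3. As $B$ is open, $x_c=\min\{x:z(x)\notin B\}>0$ exists. If $z(x_c)$ were in the open set $E$, so would be $z(x)$ for $x<x_c$ close to $x_c$, but these lie in $B$. Hence $z(x_c)\in\Sigma$.

Uniqueness: let $x_0>x_c$ and let $(P_1,K_1)$, $(P_2,K_2)$ be the trajectories from $z(x_0)$, $z(x_c)$. Put $a=\ln(K_1/K_2)$ and $b=P_1-P_2$. Then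
$$a'=b,\qquad(e^{\tau/2}b)'=e^{\tau/2}(K_1-K_2),\qquad a(0),b(0)>0 .$$
As long as $a>0$, $e^{\tau/2}b$ is increasing, so $b>0$ and $a$ is increasing. Therefore $a\ge a(0)>0$ as long as both trajectories exist. If $z(x_0)\notin E$, both are global and $\liminf_{\tau\to\infty}K_1\ge\frac12e^{a(0)}>\frac12$, which contradicts convergence to $(0,0)$ or $(1,\frac12)$. So $z(x_0)\in E$ for all $x_0>x_c$, while $z(x)\in B$ for $x<x_c$. Thus $x_c$ is the only point with $z(x_c)\in\Sigma$.

**Step 3: the candidate lifetime.** Let $(P_c,K_c,X_c,t)$ solve (5) with $(P_c,K_c)=z(x_c)$, $X_c=x_c$, $t=0$ at $\tau=0$, and let $T_c=\int_0^\infty X_c\,d\tau$. As $X_c=x_c\exp(-\int_0^\tau(P_c+\frac12)dr)$, this is the integral in the statement. Since $1<P_c\le p_0(x_c)<m$, we have $\frac{dX_c}{dt}\in(-(m+\frac12),-\frac32)$. As $X_c\to0$ for $\tau\to\infty$, $X_c$ goes from $x_c$ to $0$ in time exactly $T_c$, so $T_c\in(\frac{2x_c}{2m+1},\frac{2x_c}3)$. It remains to prove $T^*=T_c$ and the statements on escaping mass.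

**Step 4: $T^*\le T_c$.** Suppose there is a mass-conserving solution on $[0,T)$ with $T>T_c$. By uniqueness for (5), its characteristic from $x_c$ is $X_c$. Fix $x>0$. For $t<T_c$ close to $T_c$ we have $X_c(t)<x$, so $p(x,t)\ge p(X_c(t),t)=P_c>1$. By continuity $p(x,T_c)\ge1$ for all $x>0$, contradicting $p(0+,T_c)=0$.

**Step 5: $T^*\ge T_c$.** The plan is to show that, if $T^*<T_c$, then $G/x$ is at most $\frac12$ at one fixed position up to time $T^*$, so that Proposition 5 prolongs the solution. Suppose $T^*<T_c$ and let $\xi>0$ be the value of $X_c$ at time $T^*$. In the variable $t$ the system (5) for $(P,K,X)$ is smooth for $X>0$, and $X_c\ge\xi$ on $[0,T^*]$. By continuous dependence there is $x'<x_c$ such that its solution with initial value $(z(x'),x')$ exists on $[0,T^*]$ with $X\ge\xi/2$. For $t<T^*$ this $X$ is the characteristic of the maximal solution starting at $x'$. Characteristics do not cross, so any $(x,t)$ with $t<T^*$ and $0<x<\xi/2$ lies on a characteristic starting at some $x_0<x'$.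

The set $C=\{z(x):0<x\le x'\}\cup\{(0,0)\}$ is compact, since $z(0+)=(0,0)$, and $C\setminus\{(0,0)\}\subset B$. Along trajectories from $C$, $P$ is nonincreasing and tends to $0$. For each point of $C$ there is a time at which $P<\frac12$. By continuous dependence this holds at the same time for all starting points in a neighborhood, and by monotonicity $P<\frac12$ at all later times for starting points in $C$. By compactness there is $\bar\tau$ with $P(\tau)\le\frac12$ for all $\tau\ge\bar\tau$ and all starting points in $C$.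

Choose $\rho>0$ with $p_0(\rho)\le\frac12$ and put $R_*=\min\{\rho e^{-(m+1/2)\bar\tau},\xi/4\}$. Let $t<T^*$ and let $x_0<x'$ be the starting point of the characteristic through $(R_*,t)$. If $x_0\le\rho$, then $p(R_*,t)\le p_0(x_0)\le\frac12$, because $P$ decreases. If $x_0>\rho$, then (7) gives $(m+\frac12)\tau\ge\ln\frac{x_0}{R_*}\ge(m+\frac12)\bar\tau$, so again $p(R_*,t)\le\frac12$. By (4),
$$\frac{G(R_*,t)}{R_*}<p(R_*,t)\le\tfrac12\qquad\text{for all }t<T^* .$$
Take $t_0\in[0,T^*)$ with $t_0>T^*-\frac{R_*}{2v}$. Proposition 5 with datum $c(\cdot,t_0)$, which has mass $m$, gives a mass-conserving solution on $[0,R_*/v)$. Shifted in time by $t_0$ and appended to $c|_{[0,t_0]}$, it is a mass-conserving solution on $[0,t_0+R_*/v)$, since the integrated equations (1) add up. As $t_0+R_*/v>T^*$, this contradicts maximality. Hence $T^*=T_c$.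

**Step 6: at least mass one escapes.** Fix $M,x>0$. For $t<T^*=T_c$ close to $T^*$ we have $X_c(t)<x$ and $p(x,t)\ge P_c>1$. Since $\int_0^Ms(1-e^{-sx})c\,ds\le Mxm$, it follows that $\int_M^\infty sc\,ds\ge1-Mxm$ for such $t$. So $\liminf_{t\uparrow T^*}\int_M^\infty sc\,ds\ge1-Mxm$, and $x\to0$ gives the bound $1$.

**Step 7: in the limit $M\to\infty$, no more than mass one escapes.** Let $x_0>x_c$, with characteristic $X_{x_0}>X_c>0$ on $[0,T^*)$, and put $P_{x_0}(t)=p(X_{x_0}(t),t)$. If $X_{x_0}(t)\to0$ as $t\uparrow T^*$, then $\tau\to\infty$ by (7) while $(P,K)$ stays in $\Omega$, contradicting $z(x_0)\in E$. As $X_{x_0}$ is decreasing, there is $\xi_0>0$ with $X_{x_0}\ge\xi_0$ on $[0,T^*)$. So for $x<\xi_0$ we have $p(x,t)\le P_{x_0}(t)$, and $P_{x_0}$ is nonincreasing in $t$. Hence $\limsup_{t\uparrow T^*}p(x,t)\le P_{x_0}(t_1)$ for each $t_1<T^*$ and $x<\xi_0$. The left side is monotone in $x$, so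
$$\lim_{x\to0}\limsup_{t\uparrow T^*}p(x,t)\le P_{x_0}(t_1)\xrightarrow[x_0\downarrow x_c]{}P_c(t_1)\xrightarrow[t_1\uparrow T^*]{}1,$$
the first arrow by continuous dependence, the second because $z(x_c)\in\Sigma$. Finally, for $s\ge M$ we have $sM^{-1/2}\ge\sqrt M$, so
$$\int_M^\infty sc\,ds\le\frac{p(M^{-1/2},t)}{1-e^{-\sqrt M}},$$
and therefore $\lim_{M\to\infty}\limsup_{t\uparrow T^*}\int_M^\infty sc\,ds\le1$. Step 6 gives the reverse inequality. This completes the proof of Theorem B. $\square$
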